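
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{A decreasing sequence of compact ANRs with retractions\\ whose intersection is not an FANR}


\begin{abstract}
We construct a decreasing sequence $X_1\supseteq X_2\supseteq\cdots$ of mutually homeomorphic compact ANRs, with a retraction of each $X_n$ onto $X_{n+1}$, whose intersection is not an FANR. The sequence comes from a self-map $s$ of a finite complex $K$ that has a left homotopy inverse but is not a homotopy equivalence. The fundamental group of $K$ is $\langle a,t\mid t^{-1}at=a^2\rangle$, and $s$ acts on the homology of the universal cover as the transfer of a two-to-one map. We also show that the intersection is an FANR if the fundamental groups of the components of $X_1$ are polycyclic-by-finite, or if $\dim X_1\le 1$.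
\end{abstract}

\section{The question and the answer}

All spaces are metrizable, maps are continuous, $I=[0,1]$, and $Q$ is the Hilbert cube. An \emph{ANR} is a metrizable absolute neighborhood retract. A compactum $X\subset Q$ is an ANR exactly when it is a retract of one of its neighborhoods in $Q$. Borsuk's shape theory replaces the retraction by a sequence of maps whose values come closer and closer to $X$ and which eventually agree up to homotopy. For compacta $X\subset U\subset Q$, a \emph{fundamental retraction} from $U$ to $X$ is a sequence of maps $f_j:Q\to Q$ such that $f_j|_X=\mathrm{id}$ for all $j$, and such that for every neighborhood $V$ of $X$ in $Q$ there is a neighborhood $W$ of $U$ in $Q$ with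
\[
f_j|_W\simeq f_{j+1}|_W\ \text{ in } V\quad\text{for almost all } j .
\]
Here ``$\simeq$ in $V$'' means that the homotopy has its values in $V$. In particular $f_j(U)\subset V$ for almost all $j$. A compactum $X$ is an \emph{FANR} (fundamental absolute neighborhood retract) if, whenever it is embedded in $Q$, it is a fundamental retract of some compact neighborhood of itself. The neighborhood may then be replaced by any smaller compact neighborhood of $X$.

Every compactum in $Q$ is the intersection of a decreasing sequence of compact ANRs, so being such an intersection says nothing. The following question, from \cite{MLP}, asks what happens if consecutive terms are related by retractions.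

\begin{question}
Let $X_1\supseteq X_2\supseteq\cdots$ be compact ANRs such that for every $n$ there is a retraction $r_n:X_n\to X_{n+1}$. Is $\bigcap_n X_n$ an FANR?
\end{question}

\paragraph{What one would guess.}
A retract is simpler than the space it is a retract of, and a finite amount of complexity cannot decrease forever. To make this precise, suppose that all $X_n$ are simply connected. By West's theorem a compact ANR has the homotopy type of a finite CW complex, so $H_j(X_1)$ is a finitely generated abelian group. The kernels of the surjections $H_j(X_1)\to H_j(X_n)$ induced by $r_{n-1}\cdots r_1$ form an ascending chain, which becomes constant. Also $H_j(X_n)$ is a direct summand of $H_j(X_1)$, so only finitely many $j$ matter. Hence for large $n$ the retraction $r_n$ induces isomorphisms on homology and is a homotopy equivalence. Since $r_n$ is a left inverse of the inclusion $X_{n+1}\hookrightarrow X_n$, the inclusion is a homotopy equivalence too. We shall see (Theorem~\ref{thm:criterion}) that $\bigcap X_n$ is then an FANR.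

So one would guess that the answer is yes, and a counterexample must involve the fundamental group. When it is present, the argument has to be run in the universal covers, with modules over $\mathbb Z[\pi_1]$ in place of abelian groups, and it needs an ascending chain condition that holds for some groups only. Our counterexample has a fundamental group for which this condition fails.

\begin{theorem}\label{thm:main}
There are a finite connected CW complex $K$, with $\dim K=5$ and $\pi_1(K)\cong\langle a,t\mid t^{-1}at=a^2\rangle$, and a sequence as in the Question such that every $X_n$ is homeomorphic to $K\times Q$ and no inclusion $X_p\hookrightarrow X_k$ $(p>k)$ is a homotopy equivalence. The intersection $\bigcap X_n$ is not an FANR. So the answer to the Question is no.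
\end{theorem}

\begin{theorem}\label{thm:comp}
\begin{itemize}
\item[(i)] There is a sequence as in the Question in which all $X_n$ are compact PL $11$-manifolds in $\mathbb R^{11}$, while $\bigcap X_n$ is not an FANR and $\dim\bigcap X_n\le5$.
\item[(ii)] Let $(X_n)$ be a sequence as in the Question. If every component of $X_1$ has polycyclic-by-finite fundamental group, then $\bigcap X_n$ is an FANR. The same holds if $\dim X_1\le1$.
\end{itemize}
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:criterion} shows that the intersection is an FANR exactly when the inclusions $X_{n+1}\hookrightarrow X_n$ are eventually homotopy equivalences. Section~\ref{sec:selfmap} reduces the construction to one self-map of one finite complex, which exists by Theorem~\ref{thm:self}. The algebra behind that theorem is explained on a non-compact model in Section~\ref{sec:toy}; the complex and the maps follow in Sections~\ref{sec:K} and~\ref{sec:maps}. Section~\ref{sec:comp} proves Theorem~\ref{thm:comp}.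

\paragraph{Standard facts.} Let $C$ be a compact ANR with a metric.
\begin{itemize}
\item[(F1)] There is $\varepsilon>0$ such that any two $\varepsilon$-close maps from a metrizable space to $C$ are homotopic.
\item[(F2)] (Borsuk) If $B$ is closed in a metrizable space $Z$, then a homotopy $B\times I\to C$ whose initial stage extends to $Z$ extends to a homotopy $Z\times I\to C$ with the given initial stage.
\item[(F3)] If $C\subset Q$, then $C$ is a retract of a neighborhood of $C$ in $Q$.
\item[(F4)] (Whitehead) A map between connected spaces of CW homotopy type is a homotopy equivalence if it induces an isomorphism of fundamental groups and a lift of it to the universal covers induces isomorphisms on homology.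
\end{itemize}
For a CW pair we call the analogue of (F2) with an arbitrary target the homotopy extension property (HEP).

\section{When the intersection is an FANR}\label{sec:criterion}

The FANR property concerns the limit $X=\bigcap X_n$. We translate it into a property of the inclusions $i_{p,k}:X_p\hookrightarrow X_k$ $(p\ge k)$.

\begin{theorem}\label{thm:criterion}
Let $X_1\supseteq X_2\supseteq\cdots$ be nonempty compact ANRs with retractions $r_n:X_n\to X_{n+1}$, and let $X=\bigcap X_n$. The following are equivalent:
\begin{itemize}
\item[(a)] $X$ is an FANR;
\item[(b)] for every $n$ there is $k\ge n$ such that for every $p\ge k$ there is a map $h:X_k\to X_p$ with $i_{p,n}h\simeq i_{k,n}$;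
\item[(c)] there is $k$ such that $i_{n+1,n}$ is a homotopy equivalence for all $n\ge k$.
\end{itemize}
\end{theorem}

Condition (b) says that, up to homotopy in $X_n$, the space $X_k$ can be pushed arbitrarily deep into the sequence. The retractions turn this into the much stronger condition (c).

\begin{proof}
Embed $X_1$ in $Q$.

\smallskip\noindent\textbf{(a)$\Rightarrow$(b).} Let $(f_j)$ be a fundamental retraction to $X$ from a compact neighborhood $U$ of $X$ in $Q$. If (b) holds for some $n'\ge n$, then it holds for $n$ with the same $k$, by composing with $i_{n',n}$. So we may assume that $n$ is so large that $X_n\subset U$. By (F3) there is a retraction $q_n:V_n\to X_n$ of an open neighborhood $V_n$ of $X_n$ in $Q$. Choose $j_0$ such that $f_j(U)\subset V_n$ and $f_j|_U\simeq f_{j_0}|_U$ in $V_n$ for all $j\ge j_0$.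

The map $q_nf_{j_0}|_{X_n}:X_n\to X_n$ is the identity on $X$. For $\varepsilon>0$ the set of points of $X_n$ that it moves by at least $\varepsilon$ is compact and disjoint from $X=\bigcap X_k$, so it is disjoint from $X_k$ for large $k$. By (F1) we may therefore fix $k\ge n$ with $q_nf_{j_0}|_{X_k}\simeq i_{k,n}$.

Let $p\ge k$. Take an open neighborhood $V_p\subset V_n$ of $X_p$ and a retraction $q_p:V_p\to X_p$. The maps $i_{p,n}q_p$ and $q_n|_{V_p}$ from $V_p$ to $X_n$ are both the identity on $X_p$. After shrinking $V_p$ they are as close as we like, hence homotopic by (F1). Choose $j\ge j_0$ with $f_j(U)\subset V_p$ and put $h=q_pf_j|_{X_k}:X_k\to X_p$. As maps $X_k\to X_n$,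
\[
i_{p,n}h=i_{p,n}q_pf_j\simeq q_nf_j\simeq q_nf_{j_0}\simeq i_{k,n}.
\]

\smallskip\noindent\textbf{(b)$\Rightarrow$(c).} Take $n=1$ and the corresponding $k$ in (b). Let $p\ge k$ and let $h:X_k\to X_p$ satisfy $i_{p,1}h\simeq i_{k,1}$. The map $\rho=r_{k-1}\cdots r_1:X_1\to X_k$ is a retraction, so $\rho\, i_{p,1}=i_{p,k}$ and
\[
i_{p,k}h=\rho\, i_{p,1}h\simeq\rho\, i_{k,1}=\mathrm{id}_{X_k}.
\]
Also $(r_{p-1}\cdots r_k)\,i_{p,k}=\mathrm{id}_{X_p}$. So $i_{p,k}$ has a right and a left homotopy inverse, and it is a homotopy equivalence for every $p\ge k$. Since $i_{p+1,k}=i_{p,k}\,i_{p+1,p}$, so is $i_{p+1,p}$.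

\smallskip\noindent\textbf{(c)$\Rightarrow$(a).} Let $n\ge k$ and let $g$ be a homotopy inverse of $i=i_{n+1,n}$. From $r_ni=\mathrm{id}$ we get $r_n\simeq r_nig=g$, hence $ir_n\simeq ig\simeq\mathrm{id}_{X_n}$. So $r_n$, viewed as a map $X_n\to X_n$, is homotopic to the identity. Put $g_n=r_{n-1}\cdots r_k:X_k\to X_n$. Then $g_n|_X=\mathrm{id}$ and $g_{n+1}=r_ng_n\simeq g_n$ in $X_n$.

By (F3) there is a retraction $q:U'\to X_k$ of a compact neighborhood $U'$ of $X_k$ in $Q$. Let $W=\operatorname{int}U'$, and let $F_n:Q\to Q$ be an extension of $g_nq:U'\to X_n\subset Q$, which exists because $Q$ is a product of intervals (Tietze). Then $F_n|_X=\mathrm{id}$ and $F_n|_W\simeq F_{n+1}|_W$ in $X_n$. Every neighborhood $V$ of $X$ contains almost all $X_n$, by compactness. So $F_n|_W\simeq F_{n+1}|_W$ in $V$ for almost all $n$, and $(F_n)_{n\ge k}$ is a fundamental retraction to $X$ from any compact neighborhood $U\subset W$ of $X$.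

This treats one embedding of $X$ in $Q$. If $X'\subset Q$ is another copy of $X$, extend mutually inverse homeomorphisms $X\to X'$ and $X'\to X$ to maps $\alpha,\beta:Q\to Q$. If $V'$ is a neighborhood of $X'$, then $\alpha^{-1}(V')$ is a neighborhood of $X$. So for almost all $n$ the maps $\alpha F_n\beta$ and $\alpha F_{n+1}\beta$ are homotopic in $V'$ on $\beta^{-1}(W)$, an open neighborhood of $X'$. They are the identity on $X'$. Hence $(\alpha F_n\beta)$ is a fundamental retraction to $X'$ from any compact neighborhood of $X'$ contained in $\beta^{-1}(W)$.
\end{proof}

\begin{remark}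
The proof of (a)$\Rightarrow$(b) does not use the retractions. For example, let $X_{n+1}$ be a solid torus that winds twice around inside the solid torus $X_n$. Then $i_{p,n}$ is multiplication by $2^{p-n}$ on $H_1=\mathbb Z$, and (b) for $n=1$ would give $2^{p-1}c=2^{k-1}$ for some integer $c$, which is impossible for $p>k$. So this intersection, a solenoid, is not an FANR. It does not answer the Question, because a retraction $r_n$ would give $(r_n)_*\cdot 2=1$ on $\mathbb Z$.
\end{remark}

\begin{remark}
Condition (b) says that the inverse sequence $(X_n,i_{p,n})$ is movable. By Marde\v{s}i\'c--Segal this is equivalent to movability of its limit $X$, so the intersection in Theorem~\ref{thm:main} is not even movable. We do not use this.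
\end{remark}

\section{Reduction to one self-map}\label{sec:selfmap}

By Theorem~\ref{thm:criterion} we need a sequence of retractions infinitely many of which are not homotopy equivalences. The most economical way to get one is to repeat a single step: find a space that is a homotopy retract of itself by a map that is not an equivalence.

\begin{theorem}\label{thm:self}
There are a finite connected CW complex $K$ and maps $s,r':K\to K$ with $r's\simeq\mathrm{id}_K$ such that no power $s^j$, $j\ge1$, is a homotopy equivalence. Moreover $\pi_1(K)\cong\langle a,t\mid t^{-1}at=a^2\rangle$ and $\dim K=5$.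
\end{theorem}

Only $s$ itself matters. If $r's\simeq\mathrm{id}$ and some $s^j$ were a homotopy equivalence, then $s\cdot s^{j-1}=s^j$ would show that $s$ has a right homotopy inverse. Since it has the left inverse $r'$, the map $s$ would be a homotopy equivalence. So:
\begin{equation}\label{eq:powers}
\text{if } r's\simeq\mathrm{id}_K \text{ and } s \text{ is not a homotopy equivalence, then no } s^j\ (j\ge1) \text{ is one.}
\end{equation}

The proof of Theorem~\ref{thm:self} occupies Sections~\ref{sec:toy}--\ref{sec:maps}. Here we deduce Theorem~\ref{thm:main} from it. Two things must be improved: $s$ must become an embedding, which the factor $Q$ achieves, and a left inverse up to homotopy must become a retraction.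

\begin{lemma}\label{lem:retraction}
Let $Z$ be metrizable, let $C\subset Z$ be a compact ANR, and let $\lambda:Z\to C$ be a map with $\lambda|_C\simeq\mathrm{id}_C$. Then $\lambda$ is homotopic to a retraction $Z\to C$.
\end{lemma}

\begin{proof}
By (F2), the homotopy $C\times I\to C$ from $\lambda|_C$ to $\mathrm{id}_C$ extends to a homotopy $Z\times I\to C$ that starts with $\lambda$. Its final stage is a retraction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:self}]
Let $Y=K\times Q$, a compact ANR. Let $\iota:K\to Q$ be an embedding and $\phi:Q\times Q\to Q$ a homeomorphism, and put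
\[
e:Y\to Y,\qquad e(k,q)=\bigl(s(k),\phi(\iota(k),q)\bigr).
\]
The second coordinate determines $k$ and $q$, so $e$ is injective, and it is an embedding since $Y$ is compact. As $Q$ is convex, a straight-line homotopy in the second coordinate gives $e\simeq s\times\mathrm{id}_Q$. With $R=r'\times\mathrm{id}_Q$ we obtain $Re\simeq r's\times\mathrm{id}_Q\simeq\mathrm{id}_Y$.

Consider $eR:Y\to e(Y)$. Its restriction to $e(Y)$ is $e(Re)e^{-1}\simeq\mathrm{id}_{e(Y)}$, a homotopy in $e(Y)$. Since $e(Y)\cong Y$ is a compact ANR, Lemma~\ref{lem:retraction} gives a retraction $\rho:Y\to e(Y)$ homotopic to $eR$. Put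
\[
X_n=e^{n-1}(Y),\qquad r_n=e^{n-1}\rho\,e^{-(n-1)}:X_n\to X_{n+1}.
\]
Then $X_1\supseteq X_2\supseteq\cdots$ are compact ANRs homeomorphic to $K\times Q$, and $r_n$ is a retraction of $X_n$ onto $X_{n+1}$. Under the homeomorphisms $e^{p-1}:Y\to X_p$ and $e^{k-1}:Y\to X_k$ the inclusion $X_p\subset X_k$ becomes $e^{p-k}\simeq s^{p-k}\times\mathrm{id}_Q$. Since $Q$ is contractible, this is a homotopy equivalence only if $s^{p-k}$ is one, and for $p>k$ it is not. So (c) of Theorem~\ref{thm:criterion} fails, and $\bigcap X_n$ is not an FANR.
\end{proof}

\section{The idea: two-to-one maps}\label{sec:toy}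

\paragraph{The algebra.} Let $E$ be a nonempty set and let $u:E\to E$ be a map all of whose fibers have exactly two elements. On the $\mathbb F_3$-vector space $\mathbb F_3[E]$ with basis $[\ell]$, $\ell\in E$, define linear maps
\[
u_*[\ell]=[u(\ell)],\qquad u^![\ell]=\sum_{u(\ell')=\ell}[\ell'].
\]

\begin{lemma}\label{lem:algebra}
We have $u_*u^!=-\mathrm{id}$, and $u^!$ is not surjective.
\end{lemma}

\begin{proof}
If $u^{-1}(\ell)=\{\ell_1,\ell_2\}$, then $u_*u^![\ell]=[u(\ell_1)]+[u(\ell_2)]=2[\ell]=-[\ell]$. The coefficient of $u^!\bigl(\sum n_\ell[\ell]\bigr)$ at $\ell'$ is $n_{u(\ell')}$. So every element of the image has equal coefficients at $\ell_1$ and $\ell_2$, and $[\ell_1]$ is not in the image.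
\end{proof}

So $u^!$ has a left inverse, namely $-u_*$, but is not invertible. It remains to find a finite complex on which this algebra is realized.

\paragraph{A non-compact model.} Let $E=\{1,2,3,\dots\}$ and $u(n)=\lceil n/2\rceil$, so that $u^{-1}(n)=\{2n-1,2n\}$. Let $M=S^1\cup_3e^2$ be the mod $3$ Moore space and $P=S^2\wedge M$. This is a simply connected complex with cells in dimensions $0,3,4$, and its only nonzero reduced homology group is $H_3(P)\cong\mathbb Z/3$. Let $N=\bigvee_{n\ge1}P_n$ be a wedge of copies of $P$, so that $H_3(N)=\mathbb F_3[E]$. Define $s_0:N\to N$ on $P_n$ by pinching $S^2$ along its equator, $P\to P\vee P$, and mapping the two copies to $P_{2n-1}$ and $P_{2n}$. Let $r_0:N\to N$ map $P_{2n-1}$ and $P_{2n}$ identically to $P_n$. On $H_3$ these maps are $u^!$ and $u_*$. For instance,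
\[
(s_0)_*[1]=[1]+[2],\qquad (s_0)_*[2]=[3]+[4],\qquad (r_0s_0)_*[1]=2[1]=-[1],
\]
and $[1]$ is not in the image of $(s_0)_*$. Since $N$ is simply connected with all its reduced homology in degree $3$, the map $r_0s_0$ is a homotopy equivalence by (F4), while $s_0$ is not. With $S^3$ in place of $P$ this would fail, as multiplication by $2$ on $\mathbb Z[E]$ is not bijective.

\paragraph{Finding the group.} The only defect of $N$ is that it is not compact, and by the argument in Section~1 compactness cannot be had with a simply connected space. We therefore look for $\mathbb F_3[E]$ in the universal cover of a finite complex $K$ with fundamental group $G$. Then $G$ acts on $E$, and $u$ should be equivariant. If the action is transitive, $E=G/H$ and $u(gH)=gtH$ for some $t\in G$. This is well defined when $t^{-1}Ht\subset H$. The fiber over $H$ consists of the cosets $ht^{-1}H$, $h\in H$, and $ht^{-1}H=h't^{-1}H$ means $h^{-1}h'\in t^{-1}Ht$. So the fibers have two elements exactly when $t^{-1}Ht$ has index $2$ in $H$. This forces $H$ to be infinite, and the simplest choice is $H=\langle a\rangle$ infinite cyclic with $t^{-1}at=a^2$.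

The two elements of the fiber over $\langle a\rangle$ are $t^{-1}\langle a\rangle$ and $at^{-1}\langle a\rangle$, and multiplication by $a$ interchanges them, because $a^2t^{-1}=t^{-1}a$. In the model $N$ we could have mapped $P_n$ to $P_{2n}$ alone and avoided the mod $3$ coefficients. Here selecting one element of each fiber is not equivariant, so we take the sum over both. This is why the factor $2$ appears, and why it must be invertible.

\section{The complex and its universal cover}\label{sec:K}

Let
\[
L=S^1\times[0,1]\big/\bigl((z,1)\sim(z^2,0)\bigr),
\]
with points written $[z,\tau]$, so that $[z,1]=[z^2,0]$, and let $A=\{[z,0]\}\cong S^1$. The complex $L$ has one $0$-cell, two $1$-cells $a$ (the circle $A$) and $t$ (the path $\tau\mapsto[1,\tau]$), and one $2$-cell, which gives the relation $at=ta^2$. So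
\[
G:=\pi_1(L)=\langle a,t\mid t^{-1}at=a^2\rangle .
\]
Sending $a$ to $x\mapsto x+1$ and $t$ to $x\mapsto x/2$ defines a homomorphism from $G$ to the group of affine maps of $\mathbb Q$ under composition: $t^{-1}at$ becomes $x\mapsto 2(x/2+1)=x+2$. Hence $a$ has infinite order, and $\pi_1(A)\to\pi_1(L)$ is injective.

Let $P=S^2\wedge M$ be as in Section~\ref{sec:toy}, where now $S^2=\mathbb C\cup\{\infty\}$ has base point $\infty$, and fix a generator $\kappa$ of $H_3(P)\cong\mathbb Z/3$. To make the classes in $H_3$ of the universal cover correspond to cosets of $\langle a\rangle$ rather than to elements of $G$, we attach a whole circle of copies of $P$ along $A$: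
\[
K=L\cup_A(S^1\times P),\qquad (z,*)\in S^1\times P\ \text{ identified with }\ [z,0]\in A .
\]
This is a finite connected CW complex with $\dim K=1+4=5$. As $P$ is simply connected, $\pi_1(S^1\times *)\to\pi_1(S^1\times P)$ is an isomorphism. By van Kampen, so is $\pi_1(L)\to\pi_1(K)$, and its inverse is induced by the retraction $\varrho:K\to L$, $\varrho(z,p)=[z,0]$.

\paragraph{The universal cover.} Let $\tilde L\to L$ be the universal cover, let $\tilde A\subset\tilde L$ be the preimage of $A$, and let $E=\pi_0(\tilde A)\ne\emptyset$. Since $\pi_1(A)\to\pi_1(L)$ is injective, each $\ell\in E$ is a universal cover of $A$, that is, a line. Since $\varrho$ induces an isomorphism of $\pi_1$, the pullback of $\tilde L\to L$ along $\varrho$ is connected and simply connected, so it is the universal cover of $K$: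
\[
\tilde K=\tilde L\cup_{\tilde A}(\tilde A\times P).
\]
By excision, $H_j(\tilde K,\tilde L)\cong\bigoplus_{\ell\in E}H_j(\ell\times(P,*))$, which is $\bigoplus_E\mathbb Z/3$ for $j=3$ and $0$ otherwise. As $\tilde L$ is a retract of $\tilde K$, the exact sequence of the pair splits into short exact sequences. As $H_3(\tilde L)=0$ because $\dim\tilde L=2$, we get
\begin{equation}\label{eq:homology}
H_j(\tilde L)\xrightarrow{\ \cong\ }H_j(\tilde K)\quad(j\ne3),\qquad H_3(\tilde K)\cong\bigoplus_{\ell\in E}H_3(P)\cong\mathbb F_3[E].
\end{equation}
The basis element $[\ell]$ is the image of $\kappa$ under $P\to\tilde K$, $p\mapsto(x,p)$, for any $x\in\ell$. It does not depend on $x$, because $\ell$ is path connected.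

\paragraph{The parent map.} A \emph{vertical segment} is a lift to $\tilde L$ of a path $\tau\mapsto[z,\tau]$, $0\le\tau\le1$. It starts and ends on $\tilde A$. If $x\in\tilde A$ lies over $[z,0]$, exactly one vertical segment starts at $x$, and it lies over $\tau\mapsto[z,\tau]$; let $v(x)$ be its end, which lies over $[z^2,0]$. The homotopy $\tilde A\times[0,1]\to L$ that maps $(x,\tau)$ to $[z,\tau]$, for $x$ over $[z,0]$, lifts to a homotopy in $\tilde L$ that starts with the inclusion and ends with $v$. So $v:\tilde A\to\tilde A$ is continuous. It therefore maps each $\ell\in E$ into a single element of $E$, which we call $u(\ell)$, the parent of $\ell$.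

\begin{lemma}\label{lem:parent}
For each $\ell\in E$ the map $v:\ell\to u(\ell)$ is a homeomorphism, and $u^{-1}(\ell)$ has exactly two elements. More precisely, let $x\in\ell$ lie over $[w,0]$ and let $z_1,z_2$ be the square roots of $w$. For $i=1,2$ let $y_i$ be the starting point of the vertical segment over $\tau\mapsto[z_i,\tau]$ that ends at $x$, and let $\ell_i\in E$ contain $y_i$. Then $\ell_1\ne\ell_2$ and $u^{-1}(\ell)=\{\ell_1,\ell_2\}$.
\end{lemma}

\begin{proof}
The composition of the universal covering $\ell\to A$ with the covering $[z,0]\mapsto[z^2,0]$ of $A$ is again a universal covering of $A$, and $v:\ell\to u(\ell)$ is a map over $A$ from it to the universal covering $u(\ell)\to A$. Such a map is a homeomorphism.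

The vertical segments that end at $x$ lie over paths $\tau\mapsto[z,\tau]$ with $z^2=w$, and each of the two paths has exactly one lift ending at $x$. So $v^{-1}(x)=\{y_1,y_2\}$, and $y_1\ne y_2$ because $y_i$ lies over $[z_i,0]$. Clearly $u(\ell_i)=\ell$. If $u(\ell')=\ell$, then $v:\ell'\to\ell$ is a bijection, so $\ell'$ contains exactly one of $y_1,y_2$. Hence $\ell'$ is $\ell_1$ or $\ell_2$. For $\ell'=\ell_1$ we see that $\ell_1$ does not contain $y_2$, so $\ell_1\ne\ell_2$.
\end{proof}

So Lemma~\ref{lem:algebra} applies to $u:E\to E$ and to $H_3(\tilde K)=\mathbb F_3[E]$; see Figure~\ref{fig:tree}. It remains to realize $u_*$ and $u^!$ by self-maps of $K$.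

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,1.2)--(-1.6,0)--(-2.4,-1.2);
\draw (-1.6,0)--(-0.8,-1.2);
\draw (0,1.2)--(1.6,0)--(0.9,-1.2);
\draw (1.6,0)--(2.3,-1.2);
\draw (0,1.2)--(0.7,2.0);
\draw[dotted] (0.7,2.0)--(1.0,2.35);
\foreach \x/\y in {0/1.2,-1.6/0,1.6/0,-2.4/-1.2,-0.8/-1.2,0.9/-1.2,2.3/-1.2}
  {\fill (\x,\y) circle (2pt);}
\foreach \x in {-2.4,-0.8,0.9,2.3}
  {\draw[dotted] (\x,-1.2)--(\x-0.25,-1.75); \draw[dotted] (\x,-1.2)--(\x+0.25,-1.75);}
\node[left] at (-0.05,1.35) {$u(\ell)$};
\node[left] at (-1.65,0.05) {$\ell$};
\node[left] at (-2.45,-1.2) {$\ell_1$};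
\node[right] at (-0.75,-1.2) {$\ell_2$};
\end{tikzpicture}
\caption{Part of $\tilde L$ seen along the lines of $\tilde A$. Every dot is a line $\ell\in E$, and in $\tilde K$ a product $\ell\times P$ is attached to it. Every edge stands for the vertical segments that start on its lower line and end on its upper line. Each line has one parent, above it, and two children, below it. The lift of $r$ maps the class $[\ell]$ to $[u(\ell)]$, and the lift of $s$ maps it to $[\ell_1]+[\ell_2]$.}
\label{fig:tree}
\end{figure}

\section{The two maps}\label{sec:maps}

Both maps will be the identity on $L$. If $m:K\to K$ is the identity on $L$, let $\tilde m:\tilde K\to\tilde K$ be the lift of $m$ that fixes a given point of $\tilde L$. On the connected space $\tilde L$ both $\tilde m$ and the inclusion lift $\tilde L\to L\subset K$, so $\tilde m$ is the identity on $\tilde L$.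

\subsection{The map $r$: from a line to its parent}

We want to send the copy of $P$ at $z$ to the copy at $z^2$, and have to correct this so that base points are fixed. Let $f:S^1\times P\to K$, $f(z,p)=(z^2,p)\in S^1\times P\subset K$. Then $f(z,*)=[z^2,0]=[z,1]$. By HEP for $(S^1\times P,S^1\times *)$, the homotopy $(z,\sigma)\mapsto[z,1-\sigma]$ of $f|_{S^1\times *}$ extends to a homotopy from $f$ to a map $f'$ with $f'(z,*)=[z,0]$. Put $r=\mathrm{id}_L\cup f':K\to K$.

\begin{lemma}\label{lem:r}
On $H_3(\tilde K)=\mathbb F_3[E]$ we have $\tilde r_*=u_*$.
\end{lemma}

\begin{proof}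
Let $x\in\ell\in E$ lie over $[z,0]$. Restrict the reversed homotopy, from $f'$ to $f$, to $\{z\}\times P$, and lift it to a homotopy that starts with $\tilde r|_{\{x\}\times P}$. The base point starts at $x$ and runs along the vertical segment from $x$ to $v(x)\in u(\ell)$. So the final stage is the lift of $p\mapsto(z^2,p)$ that maps $*$ to $v(x)$, which is $p\mapsto(v(x),p)$. Hence $\tilde r_*[\ell]=[u(\ell)]$.
\end{proof}

\subsection{The map $s$: from a line to its two children}

We want to send the copy of $P$ at $w$, after pinching it to $P\vee P$, to the copies at the two square roots of $w$. As $w$ runs once around the circle, the roots are interchanged, and so must be the two halves of the pinching map. Two disjoint intervals in a line cannot be interchanged continuously while staying disjoint, but two disjoint disks in a plane can. This is why we use $P=S^2\wedge M$, with two suspension coordinates, and not $S^1\wedge M$. In fact, the roots of $w$ already lie in $\mathbb C\subset S^2$, and we use the disks of radius $\frac12$ around them.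

\paragraph{Notation.} Let $\widehat P=P\cup_{*\sim0}[0,1]$ be $P$ with a whisker, and let $\mathrm{end}=1\in[0,1]$ be the free end of the whisker. By HEP, the inclusion $P\subset\widehat P$ is homotopic, with the base point moving along the whisker, to a map $j:P\to\widehat P$ with $j(*)=\mathrm{end}$. For $z\in S^1$ let
\[
\beta_z:\widehat P\to K,\qquad p\mapsto(z,p)\ \ (p\in P),\qquad \tau\mapsto[z,\tau]\ \ (\tau\in[0,1]).
\]
Then $\beta_z(\mathrm{end})=[z,1]=[z^2,0]$, and $\beta_z(q)$ is continuous in $(z,q)$. Let $\theta(\xi)=\xi/(\frac12-|\xi|)$, an orientation-preserving homeomorphism from $\{\xi\in\mathbb C:|\xi|<\frac12\}$ onto $\mathbb C$.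

\paragraph{Definition.} Let $g:S^1\times P\to K$ be given by
\[
g(w,\zeta\wedge m)=
\begin{cases}
\beta_z\bigl(j(\theta(\zeta-z)\wedge m)\bigr)&\text{if }\zeta\in\mathbb C,\ z^2=w,\ |\zeta-z|<\frac12,\\
[w,0]&\text{if there is no such } z.
\end{cases}
\]

\begin{lemma}
The map $g$ is well defined and continuous, and $g(w,*)=[w,0]$.
\end{lemma}

\begin{proof}
Let $\Delta=\{(z,\zeta)\in S^1\times\mathbb C:|\zeta-z|<\frac12\}$. The map $\Delta\to S^1\times S^2$, $(z,\zeta)\mapsto(z^2,\zeta)$, is injective, because the two square roots of a point of $S^1$ have distance $2$. It is open, as the restriction of a covering map of $S^1\times S^2$ to an open set. So it is a homeomorphism onto an open set $D$, and over $D$ the root $z$ is unique and depends continuously on $(w,\zeta)$.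

If $m=*$ or $\zeta=\infty$, the value of $g$ is $[w,0]$. For $\zeta=\infty$, or for $(w,\zeta)\notin D$, this is the second line. For $m=*$ and $(w,\zeta)\in D$ it holds because $\beta_z(j(*))=\beta_z(\mathrm{end})=[z^2,0]$. So $g$ is well defined and $g(w,*)=[w,0]$.

Let $\hat g$ be the composition of $g$ with $S^1\times S^2\times M\to S^1\times P$. This last map is a continuous surjection of compact Hausdorff spaces, hence a quotient map, and it suffices to show that $\hat g$ is continuous. Over the open set $D$ this is clear from the formula. Let $(w_k,\zeta_k,m_k)\to(w,\zeta,m)$ with $(w,\zeta)\notin D$; we show that the values of $\hat g$ tend to $[w,0]$. For those $k$ with $(w_k,\zeta_k)\notin D$ the value is $[w_k,0]$, and $[w_k,0]\to[w,0]$. So, passing to a subsequence, we may assume that all $(w_k,\zeta_k)$ are in $D$ and that their roots $z_k$ converge to some $z$. Then $z^2=w$. Since $|\zeta_k|<\frac32$, we have $\zeta\in\mathbb C$ and $|\zeta-z|\le\frac12$, and equality holds because $(w,\zeta)\notin D$. So $\theta(\zeta_k-z_k)\to\infty$ in $S^2$. As $M$ is compact, $\theta(\zeta_k-z_k)\wedge m_k\to*$ in $P$. Hence the values tend to $\beta_z(j(*))=[z^2,0]=[w,0]$.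 Since every subsequence has a further subsequence with this limit, $\hat g$ is continuous.
\end{proof}

Put $s=\mathrm{id}_L\cup g:K\to K$.

\begin{lemma}\label{lem:s}
On $H_3(\tilde K)=\mathbb F_3[E]$ we have $\tilde s_*=u^!$.
\end{lemma}

\begin{proof}
Let $x\in\ell\in E$ lie over $[w,0]$, and let $z_i$, $y_i$, $\ell_i$ $(i=1,2)$ be as in Lemma~\ref{lem:parent}. Let $\tilde\beta_i:\widehat P\to\tilde K$ be the lift of $\beta_{z_i}$ with $\tilde\beta_i(\mathrm{end})=x$. On the whisker it is the vertical segment from $y_i$ to $x$, so on $P$ it is $p\mapsto(y_i,p)$. Let $c:S^2\to S^2\vee S^2$ be the map with coordinates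
\[
c_i(\zeta)=\theta(\zeta-z_i)\ \text{ if } |\zeta-z_i|<\tfrac12,\qquad c_i(\zeta)=\infty\ \text{ otherwise}.
\]
It takes values in the wedge because the two disks are disjoint. Then $\tilde s|_{\{x\}\times P}$ is the composition
\[
P=S^2\wedge M\xrightarrow{\,c\wedge\mathrm{id}\,}(S^2\vee S^2)\wedge M=P\vee P\xrightarrow{\,j\vee j\,}\widehat P\vee\widehat P\xrightarrow{\,\tilde\beta_1\vee\tilde\beta_2\,}\tilde K ,
\]
where the two copies of $\widehat P$ are joined at their ends. Indeed, by the definition of $g$ this composition lifts $g|_{\{w\}\times P}$, and it maps $*$ to $x$, just as $\tilde s|_{\{x\}\times P}$ does.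

Each $c_i$ is a based map of degree $1$, since it stretches a disk over $\mathbb C$ preserving the orientation and collapses the rest. So $c_i$ is based homotopic to the identity, $c_i\wedge\mathrm{id}_M\simeq\mathrm{id}_P$, and
\[
(c\wedge\mathrm{id})_*\kappa=(\kappa,\kappa)\in H_3(P)\oplus H_3(P)=H_3(P\vee P).
\]
The map $j$ is freely homotopic to the inclusion $P\subset\widehat P$, so $\tilde\beta_i j$ is freely homotopic to $p\mapsto(y_i,p)$, which maps $\kappa$ to $[\ell_i]$. Hence $\tilde s_*[\ell]=[\ell_1]+[\ell_2]=u^![\ell]$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:self}}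

\begin{proof}
\emph{The map $rs$ is a homotopy equivalence.} It is the identity on $L$, and $\pi_1(L)\to\pi_1(K)$ is an isomorphism, so $rs$ induces the identity on $\pi_1(K)$. Its lift $\tilde r\tilde s$ is the identity on $\tilde L$, so by \eqref{eq:homology} it induces the identity on $H_j(\tilde K)$ for $j\ne3$. On $H_3(\tilde K)$ it induces $u_*u^!=-\mathrm{id}$, by Lemmas~\ref{lem:r}, \ref{lem:s} and~\ref{lem:algebra}. By (F4), $rs$ is a homotopy equivalence. Let $\varphi$ be a homotopy inverse of $rs$ and put $r'=\varphi r$. Then $r's=\varphi rs\simeq\mathrm{id}_K$.

\emph{No power of $s$ is a homotopy equivalence.} If $s$ were one, its lift $\tilde s$ to the universal cover would be one too, and $\tilde s_*=u^!$ would be bijective on $H_3(\tilde K)$, contrary to Lemma~\ref{lem:algebra}. For higher powers use \eqref{eq:powers}.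

The statements about $\pi_1(K)$ and $\dim K$ were shown in Section~\ref{sec:K}.
\end{proof}

\begin{remark}\label{rem:noeth}
The relation $t^{-1}at=a^2$ makes $u$ two-to-one. It also destroys the chain condition that would give a positive answer. The group $G$, acting on $\tilde L$ by deck transformations, permutes the vertical segments, so $u$ is equivariant. It acts transitively on $E$, since $A$ is connected. So $V=\mathbb F_3[E]$ is a cyclic $\mathbb ZG$-module and $u_*$ is an endomorphism of it. It is surjective, and $[\ell_1]-[\ell_2]$ is in its kernel. If $0\ne x\in\ker u_*$ and $x=u_*^jy$, then $y\in\ker u_*^{j+1}$ and $y\notin\ker u_*^j$. So the submodules $\ker u_*^j$ of $V$ increase strictly with $j$, and $\mathbb ZG$ is not Noetherian.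
\end{remark}

\section{Manifolds, and positive results}\label{sec:comp}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(i)]
The idea is to replace the factor $Q$ by general position in $\mathbb R^{11}$. Let $K'$ be a finite simplicial complex of dimension $5$ that is homotopy equivalent to the complex $K$ of Theorem~\ref{thm:self}. Transport $s$ and $r'$ to self-maps of $K'$, again called $s$ and $r'$. Embed $K'$ piecewise linearly in $\mathbb R^{11}$ with image $K_1$, and let $X_1$ be a regular neighborhood of $K_1$.

Suppose that $X_n$ has been constructed as a regular neighborhood of a polyhedron $K_n\subset\mathbb R^{11}$, with a PL homeomorphism $K'\cong K_n$. Since $11\ge2\cdot5+1$, general position shows that the map $K'\xrightarrow{\,s\,}K'\cong K_n\subset X_n$ is homotopic in $X_n$ to a PL embedding into $\operatorname{int}X_n$. Let $K_{n+1}$ be its image, identified with $K'$ by this embedding. Let $X_{n+1}\subset\operatorname{int}X_n$ be a regular neighborhood of $K_{n+1}$ so small that it retracts onto $K_{n+1}$ by a map moving points by less than $1/n$, for example a second derived neighborhood in a fine triangulation.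

Under the homotopy equivalences $K'\cong K_n\subset X_n$ and $K'\cong K_{n+1}\subset X_{n+1}$, the inclusion $X_{n+1}\subset X_n$ becomes $s$. So it is not a homotopy equivalence, but it has a left homotopy inverse $X_n\to X_{n+1}$. By Lemma~\ref{lem:retraction} the latter is homotopic to a retraction. So $(X_n)$ is a sequence as in the Question, and by Theorem~\ref{thm:criterion} the intersection $X$ is not an FANR.

For each $n$ the retraction $X_{n+1}\to K_{n+1}$ restricts to a map of $X$ into a $5$-dimensional polyhedron with fibers of diameter at most $2/n$. By Alexandroff's theorem, a compactum that admits maps with arbitrarily small fibers to polyhedra of dimension at most $5$ has dimension at most $5$. So $\dim X\le5$.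
\end{proof}

For part (ii) we recall that a group is \emph{polycyclic-by-finite} if it has a subgroup of finite index with a finite subnormal series whose factors are cyclic. Subgroups of such a group $G$ are again polycyclic-by-finite, ascending chains of subgroups of $G$ become constant, and the ring $\mathbb ZG$ is Noetherian (P.~Hall).

\begin{proof}[Proof of Theorem~\ref{thm:comp}(ii)]
If some $X_n$ is empty, then the intersection is empty and there is nothing to prove. Otherwise, by Theorem~\ref{thm:criterion}, it suffices to prove (c).

\smallskip\noindent\emph{Reduction to connected $X_n$.} The set $\pi_0(X_n)$ is finite, and $\pi_0(X_{n+1})\to\pi_0(X_n)$ is injective, because $r_n$ induces a left inverse. So these maps are bijections for large $n$. For such $n$ each component $C$ of $X_n$ contains exactly one component of $X_{n+1}$, namely $C\cap X_{n+1}$. The connected set $r_n(C)\subset X_{n+1}$ contains $C\cap X_{n+1}$, hence equals it. So the sequence splits into finitely many nested sequences of components with retractions. Components of a compact ANR are open in it and so are compact ANRs, and (c) may be checked on each of these sequences.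

The hypotheses pass to the components. If $C$ is a component of $X_n$ and $D\supset C$ is the component of $X_1$, then $r_{n-1}\cdots r_1$ maps $D$ to a connected subset of $X_n$ that contains $C$, so it retracts $D$ onto $C$. Hence $\pi_1(C)$ embeds in $\pi_1(D)$. Also $\dim C\le\dim X_1$, as $C$ is closed in $X_1$.

From now on all $X_n$ are connected; we have discarded finitely many terms and renumbered. Choose $x_0\in\bigcap X_n$ and let $G_n=\pi_1(X_n,x_0)$. The retractions fix $x_0$ and induce surjections $(r_n)_*:G_n\to G_{n+1}$.

\smallskip\noindent\emph{Case 1: $G_1$ is polycyclic-by-finite.} The kernels of the surjections $(r_{n-1}\cdots r_1)_*:G_1\to G_n$ ascend, so they are constant from some $n_0$ on. Hence for $n\ge n_0$ the map $(r_n)_*:G_n\to G_{n+1}$ is an isomorphism, and since $r_ni_{n+1,n}=\mathrm{id}$, its inverse is induced by the inclusion. Identify all these groups with $G=G_{n_0}$, which is polycyclic-by-finite because the inclusion embeds it in $G_1$. Then inclusions and retractions induce $\mathbb ZG$-homomorphisms of the modules $H_j(X_n;\mathbb ZG)$, the homology groups of the universal covers.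

By West's theorem $X_n$ is homotopy equivalent to a finite CW complex. So $H_j(X_n;\mathbb ZG)$ is the homology of a complex of finitely generated free modules over the Noetherian ring $\mathbb ZG$, and is finitely generated. By means of inclusion and retraction it is a direct summand of $H_j(X_{n_0};\mathbb ZG)$. So it vanishes for $j>d$, with $d$ independent of $n\ge n_0$. The kernels of the surjections $H_j(X_{n_0};\mathbb ZG)\to H_j(X_n;\mathbb ZG)$ induced by the retractions ascend, so they become constant, simultaneously for the finitely many $j\le d$. Hence for large $n$ the map $(r_n)_*:H_j(X_n;\mathbb ZG)\to H_j(X_{n+1};\mathbb ZG)$ is an isomorphism for all $j$. By (F4) $r_n$ is a homotopy equivalence, and since $r_ni_{n+1,n}=\mathrm{id}$, so is $i_{n+1,n}$. This is (c).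

\smallskip\noindent\emph{Case 2: $\dim X_1\le1$.} Every $X_n$ is a connected compact ANR of dimension at most $1$. An ANR is homotopy dominated by the nerve of every sufficiently fine open cover. Choosing finite covers whose nerves have dimension at most $1$, we see that $X_n$ is dominated by a finite graph, which may be taken connected because $X_n$ is connected. Hence $\pi_j(X_n)=0$ for $j\ge2$, and $G_n$ is a retract of a free group of finite rank. As a subgroup of a free group it is free, and as a quotient of a finitely generated group it has finite rank. Since $G_{n+1}$ is a quotient of $G_n$, the ranks do not increase, so they are eventually constant. A surjection between free groups of equal finite rank is an isomorphism, because such groups are Hopfian. So for large $n$ the retraction $r_n$ induces an isomorphism of $\pi_1$. The spaces $X_n$ and $X_{n+1}$ have the homotopy type of CW complexes, and their universal covers have trivial homotopy groups, hence trivial reduced homology. By (F4), $r_n$ is a homotopy equivalence, and so is $i_{n+1,n}$.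
\end{proof}

In Case 1 the chain condition was used twice, for subgroups of $G_1$ and for $\mathbb ZG$-modules. In the example constructed in Section~\ref{sec:selfmap} the inclusions correspond to $s$, which is the identity on $L$, so they induce isomorphisms of $\pi_1$. What fails is the second use: the retractions correspond to $r'=\varphi r$, a suitable lift of which acts on $H_3(\tilde K)=\mathbb F_3[E]$ as $-u_*$, and by Remark~\ref{rem:noeth} the kernels of the powers of $u_*$ never become constant.

\begin{thebibliography}{1}
\bibitem{MLP} \emph{Movability and limits of polyhedra}, \url{http://matwbn.icm.edu.pl/ksiazki/fm/fm143/fm14331.pdf}.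
\end{thebibliography}

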